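# Edge clique covers of locally co-$k$-partite graphs

All graphs are finite and simple. A clique is a set of pairwise adjacent vertices. We write $N(v)$ for the open neighborhood of $v$, $\omega(G)$ for the size of a largest clique, and $[q]=\{1,\dots,q\}$.

## 1. Covering the edges of an octahedron

Take the octahedron: vertices $1,1',2,2',3,3'$, with all pairs adjacent except $11'$, $22'$, $33'$. It has $12$ edges. How many cliques are needed so that every edge lies inside at least one of them?

A clique contains at most one vertex from each pair $\{i,i'\}$, so it has at most three vertices and covers at most three edges. Hence at least $12/3=4$ cliques are needed. Four suffice: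
$$\{1,2,3\},\quad \{1,2',3'\},\quad \{1',2,3'\},\quad \{1',2',3\}.$$
These are the triangles with an even number of primes. An edge fixes the primes on two of the three indices, and parity then fixes the prime on the third, so every edge lies in exactly one of the four triangles. The answer is $4$.

**Definition.** The *edge clique cover number* $\theta_e(G)$ is the minimum number of cliques of $G$ such that every edge of $G$ lies in at least one of them.

Now look at the octahedron from one vertex. The neighborhood of $1$ is $\{2,3,2',3'\}$, which induces the $4$-cycle $2,3,2',3'$. It is not a clique, but it splits into two cliques $\{2,3\}$ and $\{2',3'\}$. The same happens at every vertex.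

**Definition.** A graph is *locally co-$k$-partite* if the neighborhood of every vertex can be partitioned into at most $k$ cliques. For $k=2$ the graph is called *locally cobipartite*.

A cover of $N(v)$ by $k$ cliques contained in $N(v)$ is just as good as a partition: assign each vertex to one clique containing it, and discard empty classes.

If $G$ is locally co-$k$-partite on $n$ vertices, fix for each $v$ a partition of $N(v)$ into nonempty cliques $C_1(v),\dots,C_{k_v}(v)$ with $k_v\le k$. Each set $\{v\}\cup C_i(v)$ is a clique, and together these cliques cover all edges. So, trivially,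
$$\theta_e(G)\le kn .\tag{1}$$
For the octahedron this gives $12$. It is wasteful: with the partitions of even parity, each of our four triangles is listed three times.

Here are more cases by hand. The cycle $C_5$ has no triangles, each neighborhood consists of two single vertices, so $k=2$, and each clique covers at most one edge: $\theta_e(C_5)=5$. For $K_{3,3}$ we have $k=3$, $n=6$, and $\theta_e=9$ for the same reason. In general, a $k$-regular triangle-free graph is locally co-$k$-partite and has $\theta_e=|E|=kn/2$. In all these examples $\theta_e\le kn/2$, and there is a reason to hope for that: in (1) an edge $uv$ is taken care of twice, once from $u$ and once from $v$. So one arrives at the following.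

**Conjecture.** For every positive integer $k$, a locally co-$k$-partite graph $G$ on $n$ vertices satisfies $\theta_e(G)\le\lfloor kn/2\rfloor$.

For $k=1$ it is true: if every neighborhood is a clique, then $G$ is a disjoint union of cliques, and at most $\lfloor n/2\rfloor$ of them have an edge. For $k=2$ it is a known result (Theorem 2 of the paper from which the problem is taken, https://core.ac.uk/download/pdf/81997216.pdf): a locally cobipartite graph on $n$ vertices has $\theta_e(G)\le n$. We shall prove that the conjecture is false for every $k\ge 9$. The cases $3\le k\le 8$ are not decided here.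

## 2. Half weights and random orders

Before breaking the conjecture, let us see how far the argument "every edge is served twice" really goes. Recall that the *fractional edge clique cover number* $\theta_e^*(G)$ is the minimum total weight of a nonnegative weighting of the cliques of $G$ in which, for every edge, the cliques containing it have total weight at least $1$. For example, $\theta^*_e(C_5)=5$, since the only useful cliques are the five edges, each of which needs weight $1$.

**Proposition 1.** Let $G$ be locally co-$k$-partite on $n$ vertices.

(a) $\theta_e^*(G)\le kn/2$, with equality for $k$-regular triangle-free graphs.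

(b) If $G$ has at least one edge, then $\theta_e(G)\le\bigl(1-\frac1{\omega(G)}\bigr)kn$.

**Proof of (a).** Give each of the at most $kn$ cliques $\{v\}\cup C_i(v)$ weight $\frac12$, adding up the weights if the same clique is listed several times. An edge $uv$ gets $\frac12$ from the clique at $u$ whose part contains $v$, and $\frac12$ from the clique at $v$ whose part contains $u$. So this is a fractional cover of total weight at most $kn/2$. If $G$ is triangle-free, each clique contains at most one edge; adding up the requirement "weight at least $1$" over all edges counts each clique at most once, so the total weight of any fractional cover is at least $|E|$. In the $k$-regular case $|E|=kn/2$. $\square$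

**Proof of (b).** Order $V(G)$ uniformly at random, and use $\{v\}\cup C_i(v)$ only if some vertex of $C_i(v)$ comes after $v$. Every edge is covered from its earlier endpoint. The clique is left out exactly when $v$ is last in $\{v\}\cup C_i(v)$, which has probability $\frac1{|C_i(v)|+1}\ge\frac1{\omega(G)}$. So the expected number of cliques used is at most $(1-\frac1{\omega(G)})kn$, and some order does at least as well. $\square$

So the conjecture is fractionally true, and the question is whether one can round. Part (b) is the natural attempt, and we can see where it stops: a clique $\{v\}\cup C_i(v)$ may be dropped only if *every* edge from $v$ to $C_i(v)$ is served from the other side, and for large parts $C_i(v)$ a random order almost never arranges this.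

It helps to phrase this as a graph problem. Call the pairs $(v,i)$ with $i\le k_v$ *nodes*. Each edge $uv$ of $G$ links one node at $u$ (the one whose part contains $v$) with one node at $v$ (the one whose part contains $u$). If a set $T$ of nodes contains at least one of the two nodes of every edge, then the cliques of the nodes in $T$ cover $E(G)$. So a large set of nodes, no two of them linked, can be dropped from (1).

The converse fails. In $K_3$ there are three nodes, any two of them linked, so a set $T$ as above needs two nodes; yet the clique of a single node is the whole triangle and covers everything. The reason is that $\{v\}\cup C_i(v)$ also covers the edges inside $C_i(v)$.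

A counterexample therefore needs two features. First, among its roughly $kn$ nodes there should be no large set without links. Second, we must control all cliques of the graph, and show that in essence a clique cannot do the work of more than one node.

## 3. One line per vertex stops at one half

Let us try to build such a graph. The parts $C_i(v)$ should be large cliques, and the edges inside them should be cheap to cover. A sensible way to get this is to prescribe a few huge cliques.

Take a set $L=[q]$ of *lines*. Put every vertex $v$ on one line $a_v$, and make each line a clique. Give $v$ also a set $S_v$ of $h$ lines, $a_v\notin S_v$. Then add a graph $F$ of further edges, where $uv$ may be in $F$ only if $a_v\in S_u$ and $a_u\in S_v$. The neighborhood of $v$ consists of the rest of its line, which is a clique, and of the sets of $F$-neighbors of $v$ on the line $\ell$, for $\ell\in S_v$; each of these is a clique because its members share the line $\ell$. So the graph is locally co-$k$-partite with $k=h+1$. The edges inside lines are covered by only $q$ cliques, while $n$ can be huge. What remains is the cost of covering $F$, for which there are $hn$ nodes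 $(v,\ell)$, $\ell\in S_v$.

However clever $F$ is, this fails. Consider the nodes $(v,\ell)$ with $\ell<a_v$, and the nodes $(v,\ell)$ with $\ell>a_v$. An $F$-edge $vw$ with $a_v<a_w$ is served by the node $(w,a_v)$ of the first kind, and also by the node $(v,a_w)$ of the second kind. So each of the two kinds alone covers $F$, and one of them has at most $hn/2$ nodes. Therefore
$$\theta_e\le q+\frac{hn}2=q+\frac{(k-1)n}2\le \frac{kn}2\qquad\text{as soon as } n\ge 2q .$$

The culprit is the linear order on the lines: it settles every $F$-edge in a consistent way, and half of the nodes become superfluous. The way out is to put every vertex on *several* lines, say on a set $A_v$ of $r$ lines. To drop a node $(v,\ell)$ by means of a linear order, $\ell$ should now be larger than *all* lines in $A_v$. In a random order this happens only with probability $\frac1{r+1}$. The price is that the light edges now use up $r$ of the $k$ cliques in each neighborhood, instead of one. If all other ways of saving can be excluded, this yields the following.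

**Theorem 2.** Let $r,h\ge1$ be integers and $\varepsilon>0$. There is a locally co-$(r+h)$-partite graph $G$ on some number $n$ of vertices with
$$\theta_e(G)\ \ge\ \Bigl(\frac r{r+1}-\varepsilon\Bigr)hn .$$

For $r=1$ this is about $\frac{k-1}2n$, in accordance with what we just saw. For $r=2$ the conjecture breaks.

**Corollary 3.** For every $k\ge9$ there is a locally co-$k$-partite graph $G$ with $\theta_e(G)>kn/2$, where $n=|V(G)|$. So the conjecture is false for every $k\ge 9$.

**Proof.** Take $r=2$ and $h=k-2$. We have $\frac23(k-2)>\frac k2$ if and only if $k>8$, so a small enough $\varepsilon$ works. For $k=9$ the comparison is $\frac{14}3>\frac92$. $\square$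

How large can the failure be? Let $c_k=\sup\theta_e(G)/|V(G)|$ over all locally co-$k$-partite graphs $G$.

**Corollary 4.** For $k\ge2$,
$$\bigl(\sqrt{k+1}-1\bigr)^2-\frac1{\sqrt{k+1}}\ \le\ c_k\ \le\ k .$$
So $c_k/k\to1$; no bound $\theta_e\le\gamma kn$ with $\gamma<1$ holds for all $k$, and the trivial bound $kn$ is asymptotically best possible.

**Proof.** The upper bound is (1). For the lower bound apply Theorem 2 with $r=s-1$, $h=k+1-s$, where $2\le s\le k$, and let $\varepsilon\to0$:
$$c_k\ \ge\ \frac{(s-1)(k+1-s)}s=k+2-\Bigl(s+\frac{k+1}s\Bigr).$$
Put $D=k+1\ge3$ and $s=\lceil\sqrt D\rceil=\sqrt D+\vartheta$ with $0\le\vartheta<1$. Then $s\ge2$, and $s\le k$ because $k^2\ge k+1$ for $k\ge2$. Moreover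
$$s+\frac Ds=\frac{s^2+D}{s}=\frac{(s-\sqrt D)^2+2s\sqrt D}{s}=2\sqrt D+\frac{\vartheta^2}s\le2\sqrt D+\frac1{\sqrt D}.$$
Since $k+2-2\sqrt D=D+1-2\sqrt D=(\sqrt D-1)^2$, the claim follows. $\square$

The conjectured bound is thus exceeded by a factor that tends to $2$ as $k\to\infty$. The rest of the lecture proves Theorem 2.

## 4. Types, admissible pairs and the graph $G_F$

Fix $r,h\ge 1$. Set
$$\kappa=\binom{2r}r,\qquad g_0=3\kappa+3,\qquad b=2\kappa,\qquad \gamma=\frac1{2g_0}.$$
Let $q\ge 2r+h$ be an integer, to be chosen large, let $L=[q]$, and put $M=q-r-h$.

**Definition.** A *type* is a pair $\tau=(A,S)$ of disjoint subsets of $L$ with $|A|=r$ and $|S|=h$. There are $N=\binom qr\binom{q-r}h$ types. The vertex set $V$ consists of $m$ vertices of each type, so $n=Nm$. We write $V_\tau$ for the set of vertices of type $\tau$ and $(A_v,S_v)$ for the type of $v$.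

**Definition.** A pair of vertices $u,v$, or the pair of their types, is *admissible* if
$$A_u\cap A_v=\emptyset,\qquad |S_u\cap A_v|=1,\qquad |S_v\cap A_u|=1 .$$

Two vertices of the same type are never admissible, since then $A_u\cap A_v=A_u\neq\emptyset$. As an example, let $r=2$, $h=1$, $q=5$. The type $(\{1,2\},\{3\})$ is admissible with $(\{3,4\},\{1\})$: the sets $\{1,2\}$ and $\{3,4\}$ are disjoint, $\{3\}$ meets $\{3,4\}$ in $3$, and $\{1\}$ meets $\{1,2\}$ in $1$.

**Definition.** Let $F$ be a graph on $V$ all of whose edges are admissible pairs. In the graph $G=G_F$ on $V$, distinct vertices $u,v$ are adjacent if $A_u\cap A_v\ne\emptyset$ (a *light* edge) or $uv\in F$. No edge is both light and in $F$.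

**$G_F$ is locally co-$(r+h)$-partite, whatever $F$ is.** For $a\in A_v$ the set $\{u\ne v: a\in A_u\}$ is contained in $N(v)$ and is a clique, because its members share the line $a$. These $r$ cliques contain all light neighbors of $v$. For $\ell\in S_v$ the set $\{w\in N_F(v):\ell\in A_w\}$ is a clique for the same reason, and these $h$ cliques contain all $F$-neighbors of $v$, because $S_v\cap A_w\ne\emptyset$ for each $w\in N_F(v)$. So $N(v)$ is covered by $r+h$ cliques, which we shrink to a partition into at most $r+h$ cliques.

**Definition.** From now on a *node* is a pair $(v,\ell)$ with $\ell\in S_v$; there are $hn$ nodes. For $w\in N_F(v)$ let $\ell(v,w)$ be the unique element of $S_v\cap A_w$. The *star* of the node $(v,\ell)$ is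
$$E(v,\ell)=\{vw\in F:\ell(v,w)=\ell\}=\{vw\in F:\ell\in A_w\}.$$

The $F$-edges at $v$ are partitioned into the stars $E(v,\ell)$, $\ell\in S_v$. An edge $vw\in F$ lies in exactly two stars: those of $(v,\ell(v,w))$ and $(w,\ell(w,v))$.

**What an order on the lines saves here.** We can check that $\frac r{r+1}$ is the right target for this construction. Take the $q$ cliques $\{u:a\in A_u\}$, which cover all light edges, and the cliques $\{v\}\cup\{w\in N_F(v):\ell\in A_w\}$ of all nodes $(v,\ell)$ *except* those with $\ell>\max A_v$. If an edge $vw\in F$ were missed, then $\ell=\ell(v,w)\in A_w$ and $a=\ell(w,v)\in A_v$ would satisfy $\ell>\max A_v\ge a$ and $a>\max A_w\ge\ell$, which is impossible. Each $(r+1)$-set of lines contains exactly one line larger than the $r$ others, so exactly $\frac{hn}{r+1}$ nodes were dropped. Hence $\theta_e(G_F)\le\frac r{r+1}hn+q$ for every $F$. We shall see that for a suitable $F$ nothing much better is possible.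

**Counting admissible types.** We need to know how many partners a type has. A *node type* is a pair $(\tau,\ell)$ with $\tau=(A,S)$ and $\ell\in S$. For a node type $(\tau,\ell)$, the number of types $\tau'=(A',S')$ that are admissible with $\tau$ and satisfy $S\cap A'=\{\ell\}$ is
$$\delta=r\binom M{r-1}\binom{q-2r}{h-1}.\tag{2}$$
Indeed, $A'$ consists of $\ell$ and $r-1$ elements of $L\setminus(A\cup S)$, a set of size $M$. One element of $S'$ lies in $A$, with $r$ choices, and the $h-1$ others lie outside $A\cup A'$, a set of size $2r$. In the example above ($r=2$, $h=1$, $q=5$, so $M=2$) the partners of $(\{1,2\},\{3\})$ have $A'=\{3,4\}$ or $\{3,5\}$ and $S'=\{1\}$ or $\{2\}$; that is four, and $\delta=2\cdot2\cdot1=4$.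

Each type has $h\delta$ admissible partners, so the number of admissible unordered pairs of types is
$$R=\frac{Nh\delta}2 .\tag{3}$$

Finally, let $Z\subset L$ with $|Z|=r$ and $\ell\notin Z$. Among the $\delta$ types $\tau'$ counted in (2), those with $A'\cap Z\ne\emptyset$ number at most
$$r\cdot\frac{r-1}M\,\delta\ \le\ \frac{r^2}M\,\delta .\tag{4}$$
For $z\in Z$ to be in $A'$, it must be one of the $r-1$ elements other than $\ell$, so the factor $\binom M{r-1}$ is replaced by at most $\binom{M-1}{r-2}=\frac{r-1}M\binom M{r-1}$ (both sides are $0$ if $r=1$). Sum over the $r$ elements $z\in Z$. The point of (4) is that meeting a prescribed $r$-set is rare when $q$, and hence $M$, is large.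

## 5. A sparse random $F$ with large girth

We want $F$ to have no short cycles, so that the $F$-edges inside a clique are under control, and yet to be so evenly distributed that no large sets of nodes are without links. A random graph of small density, with a few edges deleted, has both properties.

We use two standard Chernoff bounds for a binomial variable $X$. If $\mathbb E X\le\mu$ with $\mu>0$, then $\Pr(X\ge2\mu)\le e^{-\mu/3}$. If $\mathbb EX>0$ and $t>0$, then $\Pr(X\le\mathbb EX-t)\le\exp(-t^2/(2\mathbb EX))$.

Let
$$p=m^{-1+\gamma},\qquad \sigma=\frac{2pm\,\delta r^2}M,$$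
and let $\eta>0$ be fixed. Write $e_F(X,Y)$ for the number of $F$-edges between disjoint sets $X,Y$. To have a picture: in the random graph, the star of a node has $pm\delta$ edges on average, so $\sigma$ is the fraction $2r^2/M$ of a typical star, which is small when $q$ is large.

**Lemma 5.** For fixed $q,\eta$ and all large $m$ there is a graph $F$ on $V$, all of whose edges are admissible pairs, such that:

(i) $F$ has no cycle of length at most $g_0$; in particular no $C_3$ and no $C_4$;

(ii) for every node $(v,\ell)$ and every $r$-set $Z\subset L$ with $\ell\notin Z$,
$$|\{w\in N_F(v):\ell\in A_w,\ A_w\cap Z\ne\emptyset\}|\le\sigma;$$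

(iii) for every admissible pair of types $\tau,\tau'$ there is an integer $d_{\tau\tau'}\ge0$, with $\sum d_{\tau\tau'}\le2g_0N^{g_0}m^{1/2}$, such that
$$e_F(X,Y)\ge p|X||Y|-\eta pm^2-d_{\tau\tau'}\qquad\text{for all }X\subset V_\tau,\ Y\subset V_{\tau'} .$$

**Proof.** Let $F'$ contain each admissible pair of vertices independently with probability $p$. We treat the three properties in turn, and then repair $F'$.

*Property (ii) for $F'$.* By (4), the vertices $w$ that can be counted belong to at most $\delta r^2/M$ types, with $m$ vertices each. So the count is binomial with mean at most $\mu=pm\delta r^2/M=\sigma/2$, and it exceeds $2\mu=\sigma$ with probability at most $e^{-\mu/3}$. Since $pm=m^\gamma$, we have $\mu=\Theta(m^\gamma)$ for fixed $q$. The number of triples $(v,\ell,Z)$ is at most $hNm\binom qr$, polynomial in $m$. So with probability $1-o(1)$ as $m\to\infty$, (ii) holds for $F'$.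

*Property (iii) for $F'$, with $d=0$.* Let $X\subset V_\tau$ and $Y\subset V_{\tau'}$ be nonempty. Then $e_{F'}(X,Y)$ is binomial with mean $p|X||Y|\le pm^2$. It is less than $p|X||Y|-\eta pm^2$ with probability at most
$$\exp\Bigl(-\frac{\eta^2p^2m^4}{2pm^2}\Bigr)=\exp\Bigl(-\frac{\eta^2m^{1+\gamma}}2\Bigr).$$
There are at most $N^24^m$ choices of $(\tau,\tau',X,Y)$. Since $m^{1+\gamma}$ grows faster than $m$, with probability $1-o(1)$ this never happens. For empty $X$ or $Y$ there is nothing to prove.

*Short cycles.* There are at most $n^j$ cycles of length $j$ on $V$, each present with probability at most $p^j$. As $np=Nm^\gamma\ge1$, the expected number of cycles of length at most $g_0$ in $F'$ is at most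
$$\sum_{j=3}^{g_0}(np)^j\le g_0(Nm^\gamma)^{g_0}=g_0N^{g_0}m^{1/2},$$
because $\gamma g_0=\frac12$. By Markov's inequality, with probability at least $\frac12$ there are at most $2g_0N^{g_0}m^{1/2}$ such cycles.

*Repair.* For large $m$ some outcome has all three properties. Delete one edge from each cycle of length at most $g_0$, and call the result $F$. Every such cycle of $F$ would be a cycle of $F'$ with all its edges kept, so (i) holds. Deleting edges preserves (ii). With $d_{\tau\tau'}$ the number of edges deleted between $V_\tau$ and $V_{\tau'}$, (iii) holds, and $\sum d_{\tau\tau'}$ is at most the number of short cycles. $\square$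

Fix such an $F$ and let $G=G_F$.

## 6. A clique does the work of at most one node

Let $K$ be a clique of $G$. For distinct $u,v\in K$,
$$uv\in F\ \Longrightarrow\ A_u\cap A_v=\emptyset,\qquad\qquad uv\notin F\ \Longrightarrow\ A_u\cap A_v\neq\emptyset .\tag{5}$$
The second implication holds because $uv$ is an edge of $G$ that is not in $F$, hence light. We want to understand $F[K]$, the graph of $F$-edges inside $K$. Relation (5) is the setting of Bollobás's set-pairs theorem (B. Bollobás, *On generalized graphs*, 1965), which we recall in the case we need.

**Set-pairs theorem.** Let $A_1,\dots,A_t$ and $B_1,\dots,B_t$ be $r$-element sets such that $A_i\cap B_j=\emptyset$ if and only if $i=j$. Then $t\le\binom{2r}r$.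

For $r=1$, the pairs $(\{1\},\{2\})$ and $(\{2\},\{1\})$ show that $t=2=\binom21$ is possible. The proof is short. Order the union of all the sets uniformly at random, and let $\mathcal E_i$ be the event that all of $A_i$ precedes all of $B_i$. As $A_i,B_i$ are disjoint $r$-sets, $\Pr(\mathcal E_i)=1/\binom{2r}r$. Suppose $\mathcal E_i$ and $\mathcal E_j$ both occur, $i\ne j$; by symmetry let the last element of $A_i$ be no later than the last element of $A_j$. Then all of $A_i$ precedes all of $B_j$, so $A_i\cap B_j=\emptyset$, a contradiction. So the events are disjoint, and $t/\binom{2r}r\le1$.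

**Lemma 6.** For every clique $K$ of $G$, the graph $F[K]$ is a forest with a vertex cover of size at most $b=2\kappa$.

**Proof.** **Step 1: induced matchings are small.** This is where (5) is used. Let $x_iy_i$, $1\le i\le t$, be the edges of an induced matching of $F[K]$. Then $x_iy_i\in F$, while $x_iy_j\notin F$ for $i\ne j$. By (5), $A_{x_i}\cap A_{y_j}=\emptyset$ if and only if $i=j$. The set-pairs theorem gives $t\le\kappa$.

**Step 2: there are no cycles.** We turn a cycle into a large induced matching. Suppose $F[K]$ contains a cycle, and take a shortest one, $v_0v_1\cdots v_{\ell_0-1}$. It is induced, and $\ell_0>g_0=3\kappa+3$ by Lemma 5(i). Let $t=\lfloor\ell_0/3\rfloor\ge\kappa+1$ and take the edges $v_{3i}v_{3i+1}$ for $0\le i<t$. Between two consecutive ones at least one vertex of the cycle is skipped; this is true also between the last and the first, because $3t\le\ell_0$ and so $v_{3t-1}$ is skipped. Since the cycle is induced, these edges form an induced matching of size at least $\kappa+1$, contradicting Step 1. So $F[K]$ is a forest.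

**Step 3: a small vertex cover.** We pass from induced matchings to all matchings. Let $\mathcal M$ be a maximum matching of $F[K]$. Take the forest induced by $F[K]$ on the vertices of $\mathcal M$ and contract the edges of $\mathcal M$. The result is again a forest, hence $2$-colorable, and one color class contains at least $|\mathcal M|/2$ of the contracted edges. No edge of $F[K]$ runs between two edges of $\mathcal M$ in the same class, so these form an induced matching. Step 1 gives $|\mathcal M|/2\le\kappa$, that is, $|\mathcal M|\le b$. A forest is bipartite, so by König's theorem it has a vertex cover of size $|\mathcal M|\le b$. $\square$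

So $F[K]$ consists of few stars. Now we show that only one of them can be large.

**Definition.** A node $(c,\ell)$ is *main in $K$* if $c\in K$ and $|E(c,\ell)\cap E(F[K])|>\sigma+2$.

**Lemma 7.** At most one node is main in $K$. The number of edges of $F[K]$ that are not in the star of the main node (all edges of $F[K]$, if there is no main node) is at most $bh(\sigma+2)$.

**Proof.** **Step 1: uniqueness.** Suppose that $(c,\ell)\ne(c',\ell')$ are both main in $K$. Let
$$W=\{w\in K\cap N_F(c):\ell\in A_w\},\qquad W'=\{w\in K\cap N_F(c'):\ell'\in A_w\}.$$
Both have more than $\sigma+2\ge2$ elements. The plan is to find one vertex $z\in K$ with $\ell\notin A_z$ such that nearly all $w\in W$ are joined to $z$ by light edges. Then nearly all sets $A_w$ meet $Z=A_z$, and Lemma 5(ii) says that this is too rare.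

*Case $c=c'$ and $\ell\ne\ell'$.* Pick $w'\in W'$. Since $S_c\cap A_{w'}=\{\ell'\}$ and $\ell\in S_c$, we have $\ell\notin A_{w'}$. Let $w\in W$. Then $w\ne w'$, as $\ell\in A_w$. Also $ww'\notin F$, because otherwise $c,w,w'$ would form a triangle in $F$. So $A_w\cap A_{w'}\ne\emptyset$ by (5). Lemma 5(ii) for the node $(c,\ell)$ and $Z=A_{w'}$ gives $|W|\le\sigma$, a contradiction.

*Case $c\ne c'$.* First we find $z\in K\setminus\{c\}$ with $\ell\notin A_z$. If $\ell\notin A_{c'}$, take $z=c'$. If $\ell\in A_{c'}$, take any $z=w'\in W'\setminus\{c\}$; as $w'c'\in F$, we have $A_{w'}\cap A_{c'}=\emptyset$, so $\ell\notin A_{w'}$. Now let $w\in W$. Then $w\ne z$, because $\ell\in A_w$ and $\ell\notin A_z$. At most one $w\in W$ is $F$-adjacent to $z$: if $w_1\neq w_2$ both were, then $c\,w_1\,z\,w_2$ would be a $C_4$ in $F$. All other $w\in W$ satisfy $A_w\cap A_z\ne\emptyset$ by (5). Lemma 5(ii) with $Z=A_z$ gives $|W|\le\sigma+1$, a contradiction.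

**Step 2: the remaining edges.** Now we count what lies outside the main star. Let $e$ be an edge of $F[K]$ not in the star of the main node. By Lemma 6 it has an endpoint $c$ in the vertex cover of size at most $b$, and it lies in the star of a node $(c,\ell)$, which is not the main node. So $E(c,\ell)$ contains at most $\sigma+2$ edges of $F[K]$. There are at most $bh$ nodes $(c,\ell)$ with $c$ in the vertex cover, so there are at most $bh(\sigma+2)$ such edges $e$. $\square$

## 7. Unused nodes have few links

Let $\mathcal C$ be a minimum family of cliques covering $E(G)$, and $\theta=|\mathcal C|=\theta_e(G)$. If $\theta\ge hn$, Theorem 2 holds for $G$. So assume $\theta<hn$.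

Call a node *used* if it is main in some $K\in\mathcal C$. By Lemma 7 at most $\theta$ nodes are used. Let $I$ be the set of unused nodes. Then
$$\theta\ge hn-|I| ,\tag{6}$$
and everything comes down to showing that $|I|$ is at most about $\frac{hn}{r+1}$.

**Step 1: few $F$-edges have both nodes unused.** This is where the cover enters. Let $e_I$ be the number of edges $vw\in F$ for which both $(v,\ell(v,w))$ and $(w,\ell(w,v))$ are unused. Such an edge lies in some $K\in\mathcal C$. It belongs only to the stars of these two nodes, and neither is main in $K$; so it is not in the star of the main node of $K$, if there is one. By Lemma 7, each $K\in\mathcal C$ contains at most $bh(\sigma+2)$ such edges, and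
$$e_I\le\theta\,bh(\sigma+2)\le bh^2n(\sigma+2).\tag{7}$$

**Step 2: from edges to densities.** We turn (7) into a statement about types, using that $F$ is evenly distributed. For a node type $(\tau,\ell)$ put
$$I_{\tau,\ell}=\{v\in V_\tau:(v,\ell)\in I\},\qquad x_{\tau,\ell}=\frac{|I_{\tau,\ell}|}m\in[0,1].$$
For an admissible pair $\{\tau,\tau'\}$ let $S_\tau\cap A_{\tau'}=\{\ell\}$ and $S_{\tau'}\cap A_\tau=\{a\}$, where $\tau=(A_\tau,S_\tau)$ and likewise for $\tau'$. If $v\in I_{\tau,\ell}$, $w\in I_{\tau',a}$ and $vw\in F$, then $\ell(v,w)=\ell$ and $\ell(w,v)=a$, so $vw$ is counted in $e_I$. By Lemma 5(iii),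
$$p\,m^2\,x_{\tau,\ell}\,x_{\tau',a}\ \le\ e_F(I_{\tau,\ell},I_{\tau',a})+\eta pm^2+d_{\tau\tau'} .$$
Sum over the $R$ admissible pairs, use (7) with $n=Nm$ and $\sigma=2pm\delta r^2/M$, and divide by $pm^2$:
$$\sum_{\text{adm. }\{\tau,\tau'\}}x_{\tau,\ell}\,x_{\tau',a}\ \le\ bh^2N\Bigl(\frac{2\delta r^2}M+\frac2{pm}\Bigr)+\eta R+\frac{2g_0N^{g_0}m^{1/2}}{pm^2}.$$
Now divide by $R=Nh\delta/2$. The main term becomes
$$bh^2N\cdot\frac{2\delta r^2}M\cdot\frac2{Nh\delta}=\frac{4bhr^2}M .$$
The term $\eta R$ becomes $\eta$; choose $\eta=\frac1{2M}$. The two other terms tend to $0$ as $m\to\infty$ with $q$ fixed, because $pm=m^\gamma\to\infty$ and $m^{1/2}/(pm^2)=m^{-1/2-\gamma}\to0$; for large $m$ they are together at most $\frac1{2M}$ after the division by $R$. Hence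
$$\sum_{\text{adm. }\{\tau,\tau'\}}x_{\tau,\ell}\,x_{\tau',a}\ \le\ \beta R,\qquad \beta=\frac{4bhr^2+1}M .\tag{8}$$
Since $\beta\to0$ as $q\to\infty$, the average of $x_{\tau,\ell}x_{\tau',a}$ over admissible pairs is tiny.

## 8. Averaging over pairs of lines

An admissible pair of types singles out a pair of lines $\{a,\ell\}$. We average over everything else, so that (8) becomes a statement about pairs of lines.

**Step 1: the classes $P_{a,\ell}$.** This step sorts the node types and admissible pairs by pairs of lines. For distinct $a,\ell\in L$ let $P_{a,\ell}$ be the set of node types $(\tau,\ell)$ with $a\in A_\tau$ and $\ell\in S_\tau$. Choosing the rest of $A_\tau$ outside $\{a,\ell\}$ and then the rest of $S_\tau$ outside $A_\tau\cup\{\ell\}$, we see that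
$$|P_{a,\ell}|=P=\binom{q-2}{r-1}\binom{q-r-1}{h-1}\qquad\text{for all }(a,\ell).$$
An admissible pair $\{\tau,\tau'\}$ with $S_\tau\cap A_{\tau'}=\{\ell\}$ and $S_{\tau'}\cap A_\tau=\{a\}$ gives the element $\bigl((\tau,\ell),(\tau',a)\bigr)$ of $P_{a,\ell}\times P_{\ell,a}$; here $a\ne\ell$ since $A_\tau\cap S_\tau=\emptyset$. Conversely, if $\bigl((\tau,\ell),(\tau',a)\bigr)\in P_{a,\ell}\times P_{\ell,a}$ and $\tau,\tau'$ are admissible, then $\ell\in S_\tau\cap A_{\tau'}$ and $a\in S_{\tau'}\cap A_\tau$, so these two intersections are exactly $\{\ell\}$ and $\{a\}$. Thus each admissible pair of types belongs to exactly one unordered pair $\{a,\ell\}$, and is represented once there.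

**Step 2: almost all pairs in $P_{a,\ell}\times P_{\ell,a}$ are admissible.** This makes the average over admissible pairs nearly a product of two averages. Fix $(\tau,\ell)\in P_{a,\ell}$. The elements $(\tau',a)$ of $P_{\ell,a}$ admissible with it are counted as in (2), except that the element of $S_{\tau'}$ in $A_\tau$ is now prescribed; so there are $\delta/r=\binom M{r-1}\binom{q-2r}{h-1}$ of them. The proportion of admissible pairs in $P_{a,\ell}\times P_{\ell,a}$ is therefore
$$\rho=\frac{\binom M{r-1}\binom{q-2r}{h-1}}{\binom{q-2}{r-1}\binom{q-r-1}{h-1}}\le1 .$$
As $q\to\infty$ with $r,h$ fixed, numerator and denominator are polynomials in $q$ with the same leading term $\frac{q^{r-1}}{(r-1)!}\cdot\frac{q^{h-1}}{(h-1)!}$, so $\rho\to1$. Counting all admissible pairs gives $R=\binom q2\rho P^2$.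

**Step 3: a bound for pairs of lines.** We now transfer (8). Let $y_{a\ell}\in[0,1]$ be the average of $x_{\tau,\ell}$ over $(\tau,\ell)\in P_{a,\ell}$. The sum of $x_{\tau,\ell}\,x_{\tau',a}$ over *all* pairs in $P_{a,\ell}\times P_{\ell,a}$ is $P^2y_{a\ell}y_{\ell a}$. At most $(1-\rho)P^2$ of it comes from pairs that are not admissible. So the admissible pairs belonging to $\{a,\ell\}$ contribute at least $P^2y_{a\ell}y_{\ell a}-(1-\rho)P^2$ to the sum in (8). Summing over all $\{a,\ell\}$ and dividing by $\binom q2P^2=R/\rho$,
$$\binom q2^{-1}\sum_{\{a,\ell\}}y_{a\ell}\,y_{\ell a}\ \le\ \beta\rho+(1-\rho)\ \le\ \beta',\qquad \beta'=\beta+1-\rho .$$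
Here $\beta'$ depends only on $r,h,q$, and $\beta'\to0$ as $q\to\infty$.

Since $\min(y_{a\ell},y_{\ell a})^2\le y_{a\ell}y_{\ell a}$, the Cauchy–Schwarz inequality over the $\binom q2$ pairs gives
$$\sum_{\{a,\ell\}}\min(y_{a\ell},y_{\ell a})\ \le\ \sqrt{\binom q2}\,\sqrt{\sum_{\{a,\ell\}}y_{a\ell}\,y_{\ell a}}\ \le\ \binom q2\sqrt{\beta'} .\tag{9}$$

In words: for almost every pair of lines, at least one of $y_{a\ell}$ and $y_{\ell a}$ is nearly $0$. So, up to a small error, each pair of lines has a direction.

## 9. A tournament on the lines

**Step 1: the orientation.** We record the directions in a tournament on $L$: for distinct $a,\ell$ orient $a\to\ell$ if $y_{a\ell}\ge y_{\ell a}$, breaking ties arbitrarily. Call a node type $(\tau,\ell)$ with $\tau=(A,S)$ *good* if $a\to\ell$ for all $a\in A$. We bound the unused nodes of good types by counting the good types, and the unused nodes of other types by (9).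

**Step 2: good node types are few.** In a linear order, the good pairs would be those with $\ell$ on top; a general tournament cannot do better. In each $(r+1)$-set of lines there is at most one line $\ell$ with $a\to\ell$ for all the others $a$, because two such lines would each have to be oriented toward the other. So there are at most $\binom q{r+1}$ pairs $(A,\ell)$ with $|A|=r$, $\ell\notin A$ and $a\to\ell$ for all $a\in A$. Each pair $(A,\ell)$ extends to $\binom{q-r-1}{h-1}$ node types, by choosing the other $h-1$ elements of $S$. The number of all node types is
$$Nh=\binom qr\binom{q-r}hh=\binom qr(q-r)\binom{q-r-1}{h-1}=(r+1)\binom q{r+1}\binom{q-r-1}{h-1}.$$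
So at most $\frac{Nh}{r+1}$ node types are good, and as $x_{\tau,\ell}\le1$, their $x_{\tau,\ell}$ sum to at most $\frac{Nh}{r+1}$.

**Step 3: the other node types carry little.** If $(\tau,\ell)$ is not good, it lies in some $P_{a,\ell}$ with $\ell\to a$, and then $y_{a\ell}=\min(y_{a\ell},y_{\ell a})$. The sum of $x_{\tau,\ell}$ over $P_{a,\ell}$ is $Py_{a\ell}$. Each unordered pair of lines is oriented in one way only, so by (9) the $x_{\tau,\ell}$ of all node types that are not good sum to at most
$$\sum_{(a,\ell):\,\ell\to a}P\,y_{a\ell}=P\sum_{\{a,\ell\}}\min(y_{a\ell},y_{\ell a})\le P\binom q2\sqrt{\beta'}=\frac{Nhr}2\sqrt{\beta'} .$$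
The last equality holds because $q(q-1)P=Nhr$: both sides count the triples $(\tau,\ell,a)$ with $\ell\in S_\tau$ and $a\in A_\tau$.

**Step 4: conclusion.** We add up and choose the parameters. Since $n=Nm$,
$$|I|=m\sum_{(\tau,\ell)}x_{\tau,\ell}\ \le\ hn\Bigl(\frac1{r+1}+\frac r2\sqrt{\beta'}\Bigr),$$
and by (6)
$$\theta_e(G)=\theta\ \ge\ hn-|I|\ \ge\ hn\Bigl(\frac r{r+1}-\frac r2\sqrt{\beta'}\Bigr).$$
Given $\varepsilon>0$, choose first $q$ so large that $\frac r2\sqrt{\beta'}\le\varepsilon$, then $\eta=\frac1{2M}$, and then $m$ so large that Lemma 5 and (8) hold. This proves Theorem 2. $\blacksquare$
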